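# Among open sets of given volume, the ball keeps the most Robin heat

## 1. The Robin form, its semigroup and the heat content

Throughout, $d\ge 2$ and $\beta\in(0,+\infty)$ is fixed. The set $\Omega\subset\mathbb R^d$ is a bounded open set with Lipschitz boundary, and $V=|\Omega|$. We do not require $\Omega$ to be connected; a domain is a connected such set. Near a boundary point $\Omega$ is the region on one side of a Lipschitz graph, so only one component is present there. Hence $\Omega$ has finitely many components, their closures are disjoint, and each is a Lipschitz domain. We write $\mathcal H=\mathcal H^{d-1}$, and boundary values of Sobolev functions are traces. Functions are real unless we say otherwise.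

**Definition (Robin Laplacian).** $A=-\Delta_\Omega^\beta$ is the self-adjoint operator on $L^2(\Omega)$ associated with the closed form
$$a_\beta(u)=\int_\Omega|\nabla u|^2\,dx+\beta\int_{\partial\Omega}|u|^2\,d\mathcal H,\qquad u\in H^1(\Omega).$$
Formally $Au=-\Delta u$ with $\partial_\nu u+\beta u=0$ on $\partial\Omega$, where $\nu$ is the outward unit normal. The trace is bounded from $H^1(\Omega)$ to $L^2(\partial\Omega)$, so $(a_\beta(u)+\|u\|_2^2)^{1/2}$ is equivalent to the $H^1$ norm.

*Example.* On an interval $(0,\ell)$ the Robin condition reads $w'(\ell)+\beta w(\ell)=0$ and $-w'(0)+\beta w(0)=0$. The function $\cos(\kappa(x-\ell/2))$ satisfies it when $\kappa\sin(\kappa\ell/2)=\beta\cos(\kappa\ell/2)$, that is, $\kappa\tan(\kappa\ell/2)=\beta$. There is one solution $\kappa=\kappa(\ell)$ with $0<\kappa\ell/2<\pi/2$, and for it the cosine is positive, so $\kappa^2$ is the first eigenvalue. On the box $\prod_i(0,\ell_i)$ products of such cosines are positive Robin eigenfunctions, so $\lambda_1=\sum_i\kappa(\ell_i)^2$.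

**Definition (heat content).** If $q_\Omega^\beta(t;x,y)$ is the integral kernel of $e^{-tA}=e^{t\Delta_\Omega^\beta}$, the Robin heat content is
$$Q_\Omega^\beta(t)=\int_\Omega\int_\Omega q_\Omega^\beta(t;x,y)\,dy\,dx=\int_\Omega e^{-tA}1\,dx=\big\|e^{-(t/2)A}1\big\|_{L^2(\Omega)}^2 ,\qquad t\ge 0.$$
It is the heat left at time $t$ when the initial temperature is $1$ and heat leaks through the boundary at a rate proportional to the boundary temperature.

*Example.* On the box, $e^{-tA}1$ is the product of the one-dimensional solutions, so $Q$ is the product of the heat contents of the intervals $(0,\ell_i)$. If $\Omega$ is a disjoint union of components, the components do not interact and $Q_\Omega^\beta$ is the sum of their heat contents.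

We shall use the following textbook facts.

(F1) $A\ge 0$ has compact resolvent; let $(\lambda_j,\varphi_j)$ be its eigenpairs, with $(\varphi_j)$ orthonormal. The operator $e^{-tA}$ is injective. By the Beurling–Deny criteria it is positivity preserving and contractive on $L^\infty$. Consequently $|e^{-tA}f|\le e^{-tA}|f|$. (For complex $f$: $\operatorname{Re}(e^{i\theta}e^{-tA}f)=e^{-tA}\operatorname{Re}(e^{i\theta}f)\le e^{-tA}|f|$ for every rational $\theta$; take the supremum.)

(F2) $u(t)=e^{-tA}f$ is $C^1$ from $(0,\infty)$ to $L^2(\Omega)$, $u(t)\in H^1(\Omega)$, and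
$$\int_\Omega(-u_t)\eta\,dx=\int_\Omega\nabla u\cdot\nabla\eta\,dx+\beta\int_{\partial\Omega}u\,\eta\,d\mathcal H\qquad\text{for all }\eta\in H^1(\Omega).\tag{1}$$

(F3) If $\phi:\mathbb R\to\mathbb R$ is Lipschitz and $w\in H^1(\Omega)$, then $\operatorname{tr}\phi(w)=\phi(\operatorname{tr}w)$. To see this, take $w_n\in C^\infty(\overline\Omega)$ with $w_n\to w$ in $H^1$. Then $\phi(w_n)$ is bounded in $H^1$ and converges to $\phi(w)$ in $L^2$, hence weakly in $H^1$, so its traces converge weakly in $L^2(\partial\Omega)$ to $\operatorname{tr}\phi(w)$. But these traces are $\phi(w_n|_{\partial\Omega})$, which converge in $L^2(\partial\Omega)$ to $\phi(\operatorname{tr}w)$.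

## 2. Rearrangements, ranks and perimeter

**Definition (rearrangements).** For $w\ge 0$ in $L^2(\Omega)$ put $\mu(\tau)=|\{w>\tau\}|$. The decreasing rearrangement of $w$ is $w^*(s)=\inf\{\tau\ge 0:\mu(\tau)\le s\}$, $0<s<V$. Let $B=\Omega^*$ be the open ball of radius $R$ centered at $0$ with $|B|=V$, and let $\omega_d$ be the volume of the unit ball. For $f\in L^2(\Omega)$ the symmetric decreasing rearrangement of $|f|$ is $f^\#(x)=|f|^*(\omega_d|x|^d)$, $x\in B$.

We recall that $w$ and $w^*$ have the same distribution function; that $w\mapsto w^*$ is an $L^2$-contraction on nonnegative functions; and the Hardy–Littlewood inequality $\int_\Omega w_1w_2\,dx\le\int_0^Vw_1^*w_2^*\,ds$ for nonnegative functions.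

**Definition (rank).** When $\mu$ is the distribution function of $u$, the rank of $x$ is $\mathcal R(x)=\mu(u(x))$: the volume of the set where $u$ is larger than at $x$.

*Example.* On $(0,1)^2$ let $u(x)=x_1$. Then $\mu(\tau)=1-\tau$ and $u^*(s)=1-s$ on $(0,1)$, $\mathcal R(x)=1-x_1$, and $u=u^*\circ\mathcal R$. On two disjoint unit squares let $u=x_1$ on the first and $u=2+x_1$ on the second, $x_1\in(0,1)$ being the local coordinate. Then $\mu=1$ on $[1,2]$: a distribution function can have flat pieces, and we shall have to allow them.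

**Convention.** Radial functions on $B$ are also regarded as functions of $s=\omega_dr^d\in[0,V]$. Let $P(s)=d\,\omega_d^{1/d}s^{(d-1)/d}$, which is the perimeter of a ball of volume $s$; at radius $r$ it equals $d\omega_dr^{d-1}$. Hence
$$ds=P\,dr,\qquad \partial_s=P^{-1}\partial_r,\qquad \int_B\cdot\,dx=\int_0^V\cdot\,ds .$$
For $d=2$, $P(s)=\sqrt{4\pi s}$.

**Definition (perimeter).** $\operatorname{Per}(U)=\sup\{\int_U\operatorname{div}X\,dx:\ X\in C_c^1(\mathbb R^d;\mathbb R^d),\ |X|\le 1\}$. De Giorgi's isoperimetric inequality states $\operatorname{Per}(U)\ge P(|U|)$ for $U$ of finite measure, with equality only if $U$ is a ball up to a null set.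

*Example.* Let $\Omega$ be the unit disk and $U=\{x\in\Omega:x_1>0\}$. The part of $\partial U$ inside $\Omega$ has length $2$ and the part on $\partial\Omega$ has length $\pi$. Here $\operatorname{Per}(U)=2+\pi\approx 5.14$, while $P(\pi/2)=\sqrt2\,\pi\approx4.44$. The interior part alone is shorter than $P(|U|)$; the isoperimetric inequality holds only when the part on $\partial\Omega$ is counted.

Finally, the coarea formula: if $u$ is smooth in $\Omega$ with values in $[0,M]$ and $G\ge 0$ is Borel,
$$\int_\Omega G|\nabla u|\,dx=\int_0^M\int_{\{u=\tau\}\cap\Omega}G\,d\mathcal H\,d\tau.\tag{2}$$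

## 3. Comparing heat contents at every time

Fix the volume and the leak rate $\beta$. Which shape loses heat most slowly? The following is stated as a conjecture in "Asymptotic results concerning heat content and spectra of the Laplacian": for every bounded Lipschitz domain and every $t\ge 0$, $Q_\Omega^\beta(t)\le Q_{\Omega^*}^\beta(t)$. It is true, and these notes prove it in the following form. Write $A_*=-\Delta_B^\beta$ and $v(t)=e^{-tA_*}1$.

**Theorem 1.** Let $\Omega\subset\mathbb R^d$, $d\ge2$, be a bounded open set with Lipschitz boundary. Then $Q_\Omega^\beta(t)\le Q_{\Omega^*}^\beta(t)$ for all $t\ge 0$.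

**Theorem 2.** For $\Omega$ as in Theorem 1:

(i) for all $f\in L^2(\Omega)$ and $t>0$, $\ \|e^{-tA}f\|_{L^2(\Omega)}^2\le\int_B(f^\#)^2\,v(2t)\,dx$;

(ii) if $Q_\Omega^\beta(T)=Q_{\Omega^*}^\beta(T)$ for one $T>0$, then $\Omega$ is a ball.

For $t>0$, Theorem 1 is (i) with $f=1$ and $t/2$ in place of $t$, because $\|e^{-(t/2)A}1\|^2=Q_\Omega^\beta(t)$ and $\int_Bv(t)\,dx=Q_{\Omega^*}^\beta(t)$. At $t=0$ both sides equal $V$. In particular the inequality is strict at every $t>0$ unless $\Omega$ is a ball.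

## 4. Small times, large times, time integrals, thin boxes

Put $m_j=\int_\Omega\varphi_j$. Then $Q_\Omega^\beta(t)=\sum_jm_j^2e^{-\lambda_jt}$, with $\sum_jm_j^2=V$ and $\sum_j\lambda_jm_j^2=a_\beta(1)=\beta\mathcal H(\partial\Omega)$.

*Small times.* As $t\downarrow0$, $(V-Q_\Omega^\beta(t))/t=\sum_jm_j^2(1-e^{-\lambda_jt})/t$ increases to $\sum_j\lambda_jm_j^2$. So $Q_\Omega^\beta(t)=V-\beta\mathcal H(\partial\Omega)\,t+o(t)$. For a Lipschitz set $\mathcal H(\partial\Omega)=\operatorname{Per}(\Omega)\ge P(V)$, with equality only for balls. For each $\Omega$ that is not a ball, the strict inequality holds for small $t>0$, how small depending on $\Omega$. At first order in $t$ the question *is* the isoperimetric inequality.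

*Large times.* We have $Q_\Omega^\beta(t)\le Ve^{-\lambda_1(\Omega)t}$ and $Q_B^\beta(t)\ge m_1(B)^2e^{-\lambda_1(B)t}$ with $m_1(B)\neq0$, since the first eigenfunction of the ball has one sign. The Robin Faber–Krahn inequality says $\lambda_1(\Omega)\ge\lambda_1(B)$; when it is strict, the inequality holds for all large $t$.

*Time integrals.* $\int_0^\infty Q_\Omega^\beta\,dt=\sum_jm_j^2/\lambda_j=\langle A^{-1}1,1\rangle$ is the Robin torsional rigidity. The Robin Saint-Venant inequality is thus the inequality integrated in $t$.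

*Thin boxes.* On $(0,\ell)\times(0,1/\ell)$ put $w=1/\ell$ and $\theta=\kappa(w)w/2$. Then $\theta\tan\theta=\beta w/2$, so $\theta\to0$ and $\theta^2\sim\beta w/2$ as $\ell\to\infty$. Hence $\lambda_1\ge\kappa(w)^2=4\theta^2/w^2\sim2\beta\ell\to\infty$, and $Q\le e^{-\lambda_1t}\to0$ for each $t>0$.

None of this controls intermediate times for a given $\Omega$. The Faber–Krahn and Saint-Venant inequalities are not used in the proof.

## 5. Symmetrization can raise the Robin energy

Let $u(t)=e^{-tA}1$. Then $Q_\Omega^\beta(2t)=\|u(t)\|^2$ and $\frac{d}{dt}\|u\|^2=-2a_\beta(u)$. The first thing to try is symmetrization: keep the distribution of $u$, move it to the ball, and hope that $a_\beta(u^\#)\le a_\beta(u)$. This is false in general.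

*Counterexample.* Let $\Omega=B$ be the unit disk and $u=1+x_1$. Then $\int|\nabla u|^2=\pi$ and $\int_{\partial B}u^2=\int_0^{2\pi}(1+\cos\alpha)^2d\alpha=3\pi$, so $a_\beta(u)=\pi+3\pi\beta$. The set $\{u>1+\cos\theta\}$ is a circular cap of area $\theta-\sin\theta\cos\theta$. So $u^\#(r)=1+\cos\theta$ where $\pi r^2=\theta-\sin\theta\cos\theta$, $0\le\theta\le\pi$. From $2\pi r\,dr=2\sin^2\theta\,d\theta$ we get $u^\#_r=-\pi r/\sin\theta$ and
$$\int_B|\nabla u^\#|^2=\int_0^\pi\frac{\pi^2r^2}{\sin^2\theta}\,2\sin^2\theta\,d\theta=2\pi\int_0^\pi(\theta-\sin\theta\cos\theta)\,d\theta=\pi^3 .$$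
Since $u^\#=0$ on $\partial B$, $a_\beta(u^\#)=\pi^3$, which exceeds $a_\beta(u)$ whenever $\beta<(\pi^2-1)/3$.

To see the exact breaking point, look at one level $\tau$ and put
$$L=\mathcal H(\{u=\tau\}\cap\Omega),\quad F=\int_{\{u=\tau\}\cap\Omega}|\nabla u|\,d\mathcal H,\quad b=\int_{\{u=\tau\}\cap\Omega}\frac{d\mathcal H}{|\nabla u|},\quad E=\mathcal H(\{x\in\partial\Omega:u>\tau\}).\tag{3}$$
By (2) with $G=|\nabla u|$, and by $u^2=\int_0^M2\tau1_{\{u>\tau\}}d\tau$ on $\partial\Omega$, $a_\beta(u)=\int_0^M(F+2\beta\tau E)\,d\tau$. Superlevel sets reach $\partial\Omega$, so instead of $L\ge P(\mu(\tau))$ one has only $L+E\ge P(\mu(\tau))$. For any number $\varphi\ge0$, integrating $|\nabla u|\ge 2\tau\varphi-\tau^2\varphi^2/|\nabla u|$ over the level set gives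
$$F\ge2\tau\varphi L-\tau^2\varphi^2b.\tag{4}$$
If $\varphi\le\beta$, then $F+2\beta\tau E\ge2\tau\varphi(L+E)-\tau^2\varphi^2b\ge2\tau\varphi P-\tau^2\varphi^2b$. The best $\varphi$ in the last expression is $P/(\tau b)$, which would yield $P^2/b$, the gradient energy of $u^\#$ at this level. But it is available only when $P/(\tau b)\le\beta$. In the counterexample $P/(\tau b)=\sqrt{4\pi\mu}/\big((1+\cos\theta)\,2\sin\theta\big)\to\infty$ as $\theta\to\pi$. **The slope $\varphi$ at which boundary area is exchanged for interior area must not exceed $\beta$.**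

So we look for a slope that is at most $\beta$ by nature. The ball supplies one: the logarithmic slope of its own heat flow.

## 6. The logarithmic slope of the heat flow on the ball

*Smoothness of $v$.* If $w\in H^1(B)$ solves $-\Delta w=F$ weakly with $\partial_\nu w+\beta w=0$ and $F\in H^m(B)$, then $w\in H^{m+2}(B)$, with an estimate. Hence $D(A_*^n)\subset H^{2n}(B)$ continuously. Since $t\mapsto v(t)$ is smooth from $(0,\infty)$ into every $D(A_*^n)$, we get $v\in C^\infty(\overline B\times(0,\infty))$, and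
$$v_t=\Delta v\ \text{ in }B,\qquad v_r+\beta v=0\ \text{ at }r=R$$
classically. By uniqueness $v$ is radial, so $v_r=O(r)$ at $r=0$, locally uniformly in $t>0$. Also $0\le v\le1$. Finally $1\in H^1(B)=D(A_*^{1/2})$, so $v(t)\to1$ in $H^1(B)$ as $t\to0$.

**Lemma 1.** $v>0$ on $\overline B\times(0,\infty)$. The function $W:=-v_r/v$ satisfies $0\le W\le\beta$, $W(R,t)=\beta$, $W>0$ for $r>0$, and $W(r,t)$ is nondecreasing in $t$. For each $T$ there is $c>0$ with $v\ge c$ on $\overline B\times(0,T]$.

*Proof.* Each sign is obtained by an energy estimate for a positive or negative part, $x_\pm=\max(\pm x,0)$. The functions involved are smooth for $t>0$ and $x\mapsto x_\pm^2$ is $C^1$, so the energies are $C^1$ in $t$. Each differential inequality is used on $[\epsilon,t]$ and then $\epsilon\to0$. Integrations by parts involve functions Lipschitz in $r$.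

**Step 1: $v_r\le0$.** This gives $W\ge0$ once $v>0$. Differentiating the radial heat equation, $z=v_r$ satisfies
$$z_t=z_{rr}+\tfrac{d-1}rz_r-\tfrac{d-1}{r^2}z,\qquad z(R)=-\beta v(R)\le0,\qquad z=O(r)\text{ at }0.$$
Multiply by $z_+r^{d-1}$ and integrate. The boundary terms vanish, since $z_+(R)=0$ and $z=O(r)$ at $0$, so
$$\frac{d}{dt}\frac12\int_0^Rz_+^2r^{d-1}dr=-\int_0^R(\partial_rz_+)^2r^{d-1}dr-(d-1)\int_0^Rz_+^2r^{d-3}dr\le0 .$$
Since $v(t)\to1$ in $H^1$, $z(t)\to0$ in $L^2(r^{d-1}dr)$ as $t\to0$. Hence $z_+\equiv0$.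

**Step 2: $y:=v_r+\beta v\ge0$.** This gives $W\le\beta$ once $v>0$. Adding the equations for $v_r$ and $\beta v$ and using Step 1,
$$y_t=r^{1-d}(r^{d-1}y_r)_r-\tfrac{d-1}{r^2}v_r\ge r^{1-d}(r^{d-1}y_r)_r,\qquad y(R)=0 .$$
Multiply by $-y_-r^{d-1}\le0$ and integrate:
$$\frac{d}{dt}\frac12\int_0^Ry_-^2r^{d-1}dr\le-\int_0^Ry_-(r^{d-1}y_r)_r\,dr=-\int_0^R(\partial_ry_-)^2r^{d-1}dr\le0 .$$
The boundary term at $R$ vanishes because $y_-(R)=0$, the one at $0$ because $d\ge2$. As $t\to0$, $y(t)\to\beta$ in $L^2$, and $y_-\le|y-\beta|$ since $\beta>0$; so $\|y_-(t)\|\to0$. Hence $y_-\equiv0$.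

**Step 3: a positive lower bound for $v$.** This makes $W$ well defined. Since $(e^{\beta r}v)_r=e^{\beta r}y\ge0$, $v(r,t)\ge e^{-\beta R}v(0,t)$. By Step 1, $v(0,t)=\max v(\cdot,t)\ge V^{-1}Q_B^\beta(t)$. And $Q_B^\beta(t)=\|v(t/2)\|^2$ is positive by injectivity and nonincreasing in $t$. So $v\ge c:=e^{-\beta R}Q_B^\beta(T)/V>0$ on $\overline B\times(0,T]$. Now $0\le W\le\beta$ follows, and $W(R,t)=\beta$ is the boundary condition.

**Step 4: $W>0$ for $r>0$.** This is needed only for the equality case. At $r=R$ we have $W=\beta$. If $z=v_r$ vanished at $(r_0,t_0)$ with $0<r_0<R$, the strong maximum principle for $z\le0$ (the equation of Step 1 has locally bounded coefficients on $0<r<R$ and zeroth-order coefficient $-(d-1)/r^2\le0$) would give $z\equiv0$ on $(0,R)\times(0,t_0]$. By continuity this contradicts $z(R,t)=-\beta v(R,t)<0$.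

**Step 5: $W$ is nondecreasing in $t$.** This will give the sign of the weight's slope. For $h>0$ put $q=v(t+h)/v(t)$. From $(qv)_t=\Delta(qv)$,
$$q_t=q_{rr}+\tfrac{d-1}rq_r-2Wq_r,\qquad q_r=q\,\big(W(t)-W(t+h)\big),$$
and $q_r=0$ at $r=R$ because both slopes equal $\beta$. We must show $z:=q_r\le0$. Differentiating,
$$z_t=\big(r^{1-d}(r^{d-1}z)_r\big)_r-2(Wz)_r,\qquad z(R)=0,\qquad z=O(r)\text{ at }0 .$$
Multiply by $z_+r^{d-1}$ and integrate by parts, $-2\int z_+(Wz)_rr^{d-1}dr=2\int Wz\,(z_+r^{d-1})_r\,dr$: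
$$\begin{aligned}\frac d{dt}\frac12\int z_+^2r^{d-1}dr=&-\int(\partial_rz_+)^2r^{d-1}dr-(d-1)\int z_+^2r^{d-3}dr\\&+2\int Wz_+\partial_rz_+\,r^{d-1}dr+2(d-1)\int Wz_+^2r^{d-2}dr .\end{aligned}$$
Use $2Wz_+\partial_rz_+\le(\partial_rz_+)^2+\beta^2z_+^2$ and $2W/r\le r^{-2}+\beta^2$. The right side is at most $\big(\beta^2+(d-1)\beta^2\big)\int z_+^2r^{d-1}dr=d\beta^2\int z_+^2r^{d-1}dr$. For $0<t\le1$ let $c$ be the lower bound for $v$ on $(0,1]$. Then $q\le1/c$, and since $W(t+h)\ge0$, $z_+\le qW(t)\le|v_r(t)|/c^2\to0$ in $L^2$ as $t\to0$. Gronwall's lemma gives $z_+\equiv0$, that is, $W(t)\le W(t+h)$. $\square$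

For later use we record the equation of $v$ in the volume variable. Since $\Delta v=r^{1-d}(r^{d-1}v_r)_r=(Pv_r)_s=-(PWv)_s$ and $Pv_s=v_r=-Wv$,
$$-\frac{\Delta v}v=(PW)_s-W^2 .\tag{5}$$

## 7. An unweighted estimate that does not close, and the weight that repairs it

By Lemma 1 we may take $\varphi=W(\mu(\tau),t)\le\beta$ in Section 5, where $u=u(t)$ with decreasing rearrangement $g(\cdot,t)$. (The inequality $L+E\ge P$ and the regularity needed here are proved in Sections 9 and 12.) This gives $a_\beta(u)\ge\int_0^M(2\tau PW-\tau^2W^2b)\,d\tau$. Since $g(s)^2=\int_0^M2\tau1_{\{s<\mu(\tau)\}}d\tau$ and $PW=0$ at $s=0$, the first term is $\int_0^Vg^2(PW)_sds$; by coarea the second is $\int_\Omega u^2W^2(\mu(u))\,dx=\int_0^Vg^2W^2ds$. With (5) and $v_t=\Delta v$,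
$$\frac{d}{dt}\int_0^Vg^2\,ds=-2a_\beta(u)\le2\int_0^Vg^2\,\frac{v_t}v\,ds .$$
If $v_t/v$ did not depend on $s$, we could integrate in $t$ and be done. It does depend on $s$. Otherwise $v(t)=\sum_jm_je^{-\lambda_jt}\varphi_j$ (eigenpairs of $A_*$) would be an eigenfunction, hence so would the constant $1=\sum_jm_j\varphi_j$; but $1$ does not satisfy the Robin condition. The inequality involves a weighted integral of $g^2$ on the right about which the left side says nothing. So we should follow a weighted integral from the start.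

Which weight? Fix $T>0$ and ask for $k(s,t)$ with $k(\cdot,T/2)=1$, so that $\int g^2k\,ds$ at $t=T/2$ is $\|u(T/2)\|^2$, and such that nothing is lost when $\Omega=B$ and $f=1$, that is, when $g=v$. Symmetry of the semigroup gives
$$\int_Bv(t)\,v(T-t)\,dx=\int_Bv(T)\,dx=Q_B^\beta(T)\qquad\text{for all }t\in(0,T),$$
and the left side is $\int_Bv(t)^2k(t)$ with $k=v(T-t)/v(t)$. This is our choice. For $0<t<T$ put
$$\zeta(t)=v(T-t),\qquad Z(\cdot,t)=W(\cdot,T-t)=-\frac{\zeta_r}\zeta,\qquad k=\frac\zeta v,\qquad D=Z-W .$$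
Then $k>0$ is smooth on $\overline B\times(0,T)$, and $k_r/k=W-Z$ gives $k_s=-kD/P$ for $s>0$. For $0<t\le T/2$ we have $T-t\ge t$, so Lemma 1 gives
$$0\le W\le Z\le\beta,\qquad D\ge0,\qquad k(\cdot,t)\ \text{nonincreasing in }s .\tag{6}$$

*The equation for $k$.* We want $k_t$ as an $s$-derivative plus a remainder. We have $v_t=\Delta v$, $\zeta_t=-\Delta\zeta$, and (5) holds also for $\zeta$ and $Z$. For $0<s\le V$,
$$k_t=k\Big(-\frac{\Delta\zeta}\zeta-\frac{\Delta v}v\Big)=k\,(P(W+Z))_s-k(W^2+Z^2).$$
Since $-k_sP(W+Z)=kD(W+Z)=k(Z^2-W^2)$, we have $k(P(W+Z))_s=(kP(W+Z))_s+k(Z^2-W^2)$, and therefore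
$$k_t=\big(kP(W+Z)\big)_s-2kW^2 .\tag{7}$$

## 8. The monotone quantity, and how it implies Theorems 1 and 2(i)

Let $f\in L^\infty(\Omega)$ with $f\ge\varepsilon>0$ for some $\varepsilon$; $f=1$ is allowed. Let $u(t)=e^{-tA}f$, so $0\le u\le\|f\|_\infty$, let $g(\cdot,t)$ be the decreasing rearrangement of $u(t)$, and put
$$S(t)=\int_0^Vg(s,t)^2\,k(s,t)\,ds,\qquad0<t\le T/2 .$$

**Proposition.** $S$ is nonincreasing on $(0,T/2]$.

We first draw the consequences. Since $k(\cdot,T/2)=1$, $S(T/2)=\|u(T/2)\|_2^2$. The function $S$ is continuous on $(0,T/2]$, because rearrangement is an $L^2$-contraction and $k$ is continuous on $\overline B\times(0,T)$. As $t\to0$, $g(t)\to f^\#$ in $L^2$, so $g(t)^2\to(f^\#)^2$ in $L^1$. Also $\zeta(t)\to v(T)$ uniformly, $v(t)\to1$ in $L^2$, and $v\ge c$ on $(0,T]$; so $k(t)$ stays bounded and converges to $v(T)$ in measure. Hence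
$$S(0+)=\int_B(f^\#)^2\,v(T)\,dx .$$
The Proposition therefore gives $\|e^{-(T/2)A}f\|^2\le\int_B(f^\#)^2v(T)\,dx$ for such $f$ and every $T>0$, and $f=1$ is Theorem 1. For general $f\in L^2(\Omega)$ apply this to $f_n=\min(|f|,n)+\frac1n$. Then $f_n\to|f|$ and $f_n^\#\to f^\#$ in $L^2$, and $v(T)$ is bounded, so both sides converge. With $|e^{-tA}f|\le e^{-tA}|f|$ and $T=2t$ this is Theorem 2(i).

It remains to prove the Proposition. From now on fix $t_0\in(0,T/2]$ and write $u=u(t_0)$, $M=\sup u$, $U_\tau=\{x\in\Omega:u>\tau\}$, $\mu(\tau)=|U_\tau|$, $\mathcal R=\mu(u)$, $g=g(\cdot,t_0)$, with $L,F,b,E$ as in (3).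

## 9. Analyticity and the distribution function

**Step 1: $u$ is real-analytic in $\Omega$.** This will exclude level sets of positive measure. With $c_j=\langle f,\varphi_j\rangle$ consider
$$\sum_jc_je^{-\lambda_jt_0}\cosh(\sqrt{\lambda_j}\,y)\,\varphi_j(x),\qquad(x,y)\in\Omega\times\mathbb R .$$
Each term is harmonic because $-\Delta\varphi_j=\lambda_j\varphi_j$ in $\Omega$. For every $\ell$, on $\Omega\times(-\ell,\ell)$ the squared norms of the terms are at most $2\ell\,c_j^2e^{-2\lambda_jt_0+2\sqrt{\lambda_j}\ell}$, which is summable, and the terms are orthogonal. So the series converges in $L^2(\Omega\times(-\ell,\ell))$, hence locally uniformly, to a harmonic function. Its restriction to $y=0$ is $u$, and harmonic functions are analytic.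

**Step 2: $u$ is not constant on any component $\Omega'$.** Suppose $u=c$ on $\Omega'$. Testing (1) with $\eta\in C_c^\infty(\Omega')$ gives $u_t=0$ on $\Omega'$ at time $t_0$. Then (1) with any $\eta\in H^1(\Omega')$, extended by $0$ to the other components, gives $\beta c\int_{\partial\Omega'}\eta\,d\mathcal H=0$, so $c=0$. But $u|_{\Omega'}=e^{-t_0A_{\Omega'}}(f|_{\Omega'})\ne0$ by injectivity, where $A_{\Omega'}=-\Delta^\beta_{\Omega'}$ and $f\ge\varepsilon$. This is a contradiction.

**Step 3: null sets.** On each component, a level set of $u$ is the zero set of a nontrivial analytic function, and $\{\nabla u=0\}$ lies in the zero set of some $\partial_iu\not\equiv0$. So all level sets of $u$ and the set $\{\nabla u=0\}$ are Lebesgue-null. In particular $u>0$ a.e. and $\mu(0)=V$.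

**Step 4: $\mu$ is absolutely continuous.** We use (2) with several $G$. The choice $G=1_{\{\nabla u=0\}}$ gives $\mathcal H(\{u=\tau,\nabla u=0\})=0$ for a.e. $\tau$. The choices $G=1$ and $G=|\nabla u|$ give $\int_0^ML\,d\tau=\int_\Omega|\nabla u|\,dx$ and $\int_0^MF\,d\tau=\int_\Omega|\nabla u|^2dx$. The choice $G=h(u)|\nabla u|^{-1}1_{\{\nabla u\ne0\}}$ gives, since $\{\nabla u=0\}$ is null,
$$\int_\Omega h(u)\,dx=\int_0^Mh(\tau)\,b(\tau)\,d\tau\qquad(h\text{ bounded Borel}).\tag{8}$$
So $L,F,b<\infty$ for a.e. $\tau$, and $\mu(\tau)=\int_\tau^Mb$ is absolutely continuous on $[0,M]$, with $\mu'=-b$ a.e. Also $\mu(\tau)>0$ for $\tau<M$, since $U_\tau$ is open and nonempty.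

**Step 5: $\mathcal R$ is measure preserving onto $(0,V)$ and $u=g\circ\mathcal R$ a.e.** This lets us pass between $\Omega$ and $(0,V)$. For $\sigma\in(0,V)$ let $\tau_\sigma=\max\{\tau:\mu(\tau)\ge\sigma\}$; by continuity $\mu(\tau_\sigma)=\sigma$. If $u(x)>\tau_\sigma$ then $\mu(u(x))<\sigma$ by maximality. If $u(x)\le\tau_\sigma$ then $\mu(u(x))\ge\sigma$. So $\{\mathcal R<\sigma\}=\{u>\tau_\sigma\}$ has measure $\sigma$, which is the first claim. From $g(s)=\inf\{\tau\ge0:\mu(\tau)\le s\}$ we get $g(\mathcal R(x))\le u(x)$. And $\int_\Omega g(\mathcal R)^2dx=\int_0^Vg^2ds=\int_\Omega u^2dx$, so the two nonnegative functions agree a.e.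

## 10. Freezing the ranks

The function $g(s,t)$ is awkward to differentiate in $t$. We avoid this by comparing $S$ with a differentiable function that touches it from below at $t_0$. With $\mathcal R$ frozen at time $t_0$, put
$$\Theta(t)=\int_\Omega u(t)^2\,k(\mathcal R(x),t)\,dx,\qquad0<t<T .$$

**Step 1: differentiate $\Theta$.** Since $u(t)^2$ is $C^1$ into $L^1$ and $k$ is $C^1$ in $t$ for the sup norm, $\Theta$ is differentiable. By Section 9, Step 5,
$$\Theta'(t_0)=-2I+\int_0^Vg^2k_t\,ds,\qquad I:=\int_\Omega\psi(u)(-u_t)\,dx,\quad\psi(\tau):=\tau\,k(\mu(\tau),t_0).\tag{9}$$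

**Step 2: compare with $S$.** For $t\le t_0$, $k(\cdot,t)$ is nonincreasing by (6) and $\mathcal R$ is measure preserving, so $k(\cdot,t)$ is the decreasing rearrangement of $k(\mathcal R(\cdot),t)$. The Hardy–Littlewood inequality gives $\Theta(t)\le S(t)$ for $t\le t_0$, and $\Theta(t_0)=S(t_0)$ because $u=g\circ\mathcal R$ a.e. Hence
$$\limsup_{t\uparrow t_0}\frac{S(t_0)-S(t)}{t_0-t}\le\Theta'(t_0).\tag{10}$$

**Step 3: it suffices that $\Theta'(t_0)\le0$ for every $t_0\in(0,T/2]$.** A continuous function whose upper left Dini derivative is nonpositive everywhere is nonincreasing. Suppose instead $S(t_2)>S(t_1)$ with $t_1<t_2$. For small $\epsilon>0$ the function $S_\epsilon=S-\epsilon(\cdot-t_1)$ has $S_\epsilon(t_1)<S_\epsilon(t_2)$; choose $\lambda$ strictly between. At the first point $t_*\in[t_1,t_2]$ with $S_\epsilon(t_*)=\lambda$ we have $S_\epsilon<\lambda$ on $[t_1,t_*)$. So $(S(t_*)-S(t))/(t_*-t)>\epsilon$ for $t\in[t_1,t_*)$, a contradiction.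

By (9), what remains is the static inequality
$$I\ \ge\ \frac12\int_0^Vg^2k_t\,ds .\tag{11}$$
From here on $t=t_0$, and in integrals over $\tau$ the functions $k,P,W,Z,D$ are evaluated at $s=\mu(\tau)$.

## 11. The right side of (11), level by level

The purpose is to write $\frac12\int g^2k_t$ as an integral over $\tau$. The function $h=kP(W+Z)$ is continuous on $[0,V]$ with $h(0)=0$, is $C^1$ on $(0,V]$, and $h_s=k_t+2kW^2$ is bounded by (7). So $h$ is Lipschitz. Since $\mu$ is continuous, $g(s)>\tau$ if and only if $s<\mu(\tau)$. By Fubini,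
$$\int_0^Vg^2h_s\,ds=\int_0^M2\tau\int_0^{\mu(\tau)}h_s\,ds\,d\tau=\int_0^M2\tau\,h(\mu(\tau))\,d\tau .$$
By Section 9, Step 5, and (8), $\int_0^Vg^2kW^2ds=\int_\Omega u^2(kW^2)(\mu(u))\,dx=\int_0^M\tau^2kW^2b\,d\tau$. With (7),
$$\frac12\int_0^Vg^2k_t\,ds=\int_0^M\big[\tau kP(W+Z)-\tau^2kW^2b\big]\,d\tau .\tag{12}$$

## 12. The left side of (11), level by level

**Step 1: $\psi$ is absolutely continuous.** This allows layer-cake formulas with $\psi'$. As a function of $s$, $k$ is nonincreasing, $C^1$ on $(0,V]$ and continuous at $0$. So $\tau\mapsto k(\mu(\tau))$ is nondecreasing and continuous on $[0,M]$. It is absolutely continuous on $[0,M']$ for each $M'<M$, because there $\mu\ge\mu(M')>0$. Its increment over $[0,M]$ is $\lim_{M'\to M}\int_0^{M'}(k\circ\mu)'=\int_0^M(k\circ\mu)'$, by continuity at $M$ and monotone convergence; so it is absolutely continuous on $[0,M]$. Hence $\psi$ is nondecreasing and absolutely continuous, $\psi(0)=0$, and a.e., from $k_s=-kD/P$ and $\mu'=-b$,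
$$\psi'=k+\tau k_s\mu'=k\Big(1+\frac{\tau bD}P\Big)\ge k>0 .\tag{13}$$
By Fubini, $I=\int_0^M\psi'(\tau)N(\tau)\,d\tau$ with $N(\tau)=\int_{U_\tau}(-u_t)\,dx$, which is bounded.

For the next two steps let $h>0$ denote a small number and put $\eta_h=\min(1,(u-\tau)_+/h)\in H^1(\Omega)$. By (F3) its trace is given by the same formula in the trace of $u$, and the trace of $u$ has values in $[0,M]$.

**Step 2: the heat leaving $U_\tau$.** Testing (1) with $\eta_h$,
$$\int_\Omega(-u_t)\eta_h\,dx=\frac1h\int_{\{\tau<u<\tau+h\}}|\nabla u|^2dx+\beta\int_{\partial\Omega}u\,\eta_h\,d\mathcal H .$$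
The first term on the right is $\frac1h\int_\tau^{\tau+h}F$. As $h\to0$, Lebesgue differentiation and dominated convergence give, for a.e. $\tau$,
$$N(\tau)=F(\tau)+\beta\int_{\partial\Omega\cap\{u>\tau\}}u\,d\mathcal H .\tag{14}$$

**Step 3: the isoperimetric inequality for $U_\tau$.** Let $X\in C_c^1(\mathbb R^d;\mathbb R^d)$, $|X|\le1$. The Gauss–Green formula gives
$$\int_\Omega\eta_h\operatorname{div}X\,dx=-\int_\Omega\nabla\eta_h\cdot X\,dx+\int_{\partial\Omega}\eta_hX\cdot\nu\,d\mathcal H\le\frac1h\int_{\{\tau<u<\tau+h\}}|\nabla u|\,dx+\int_{\partial\Omega}\eta_h\,d\mathcal H .$$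
As $h\to0$ the right side tends to $L+E$ for a.e. $\tau$, independently of $X$, and $\eta_h\to1_{U_\tau}$ in $L^1$. So $\int_{U_\tau}\operatorname{div}X\le L+E$ for all such $X$, and
$$L+E\ \ge\ \operatorname{Per}(U_\tau)\ \ge\ P(\mu(\tau))\qquad\text{for a.e. }\tau\in(0,M).\tag{15}$$

**Step 4: assemble $I$.** We have $\int_0^M\psi'\int_{\partial\Omega}u1_{\{u>\tau\}}d\mathcal H\,d\tau=\int_{\partial\Omega}u\psi(u)\,d\mathcal H$. Since $\tau\psi$ is absolutely continuous and vanishes at $0$, this equals $\int_0^M(\tau\psi)'E\,d\tau$. With (14),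
$$I=\int_0^M\big[\psi'F+\beta(\psi+\tau\psi')E\big]\,d\tau .\tag{16}$$

## 13. Choosing the slope at each level

By (12) and (16), inequality (11) follows once, for a.e. $\tau\in(0,M)$,
$$\psi'F+\beta(\psi+\tau\psi')E\ \ge\ \tau kP(W+Z)-\tau^2kW^2b .\tag{17}$$

**Step 1: levels with $b(\tau)=0$.** These are the flat pieces of $\mu$. Here $L=0$, so $E\ge P$ by (15), and $\psi'=k$ by (13), $\psi=\tau k$. The left side of (17) is at least $2\beta\tau kE\ge2\beta\tau kP\ge\tau kP(W+Z)$, because $W,Z\le\beta$. This is the right side.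

**Step 2: what a slope must satisfy when $b(\tau)>0$.** Put
$$a=\frac P{\tau b}>0,\qquad\rho=\sqrt{\frac a{a+D}}\in(0,1] .$$
By (13), $\tau\psi'=\tau k\,(a+D)/a$, and $\psi=\tau k$. As in Section 5, (4) holds for every $\varphi\ge0$. We may trade boundary area for interior area provided
$$2\tau\psi'\varphi\le\beta(\psi+\tau\psi'),\quad\text{that is,}\quad\varphi\le\beta\,\frac{2a+D}{2(a+D)}=\frac\beta2(1+\rho^2).\tag{18}$$
If (18) holds, then by (4), $\psi'>0$ and (15),
$$\psi'F+\beta(\psi+\tau\psi')E\ \ge\ 2\tau\psi'\varphi(L+E)-\psi'\tau^2\varphi^2b\ \ge\ 2\tau\psi'\varphi P-\psi'\tau^2\varphi^2b .\tag{19}$$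
Since $\tau^2b=\tau P/a$, the last expression equals $\tau kP\,\frac{a+D}a\big(2\varphi-\frac{\varphi^2}a\big)$. The right side of (17) is $\frac{\tau kP}a\big(a(W+Z)-W^2\big)$. Completing squares, with $(a+D)/a=\rho^{-2}$ and $W+Z=D+2W$,
$$(a+D)\Big(2\varphi-\frac{\varphi^2}a\Big)=a(a+D)-\frac{(a-\varphi)^2}{\rho^2},\qquad a(W+Z)-W^2=a(a+D)-(a-W)^2 .\tag{20}$$
So we need $|a-\varphi|\le\rho|a-W|$, with $\varphi$ small enough for (18). When $a\ge W$ the smallest such $\varphi$ is $a-\rho(a-W)$. We use this formula in all cases: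
$$\varphi=(1-\rho)a+\rho W\ \ge0,\qquad a-\varphi=\rho(a-W).$$
When $D=0$ this is $\varphi=W$, the choice of Section 7.

**Step 3: the slope satisfies (18).** Since $D=a(1-\rho^2)/\rho^2$, we have $(1-\rho)a=\rho^2D/(1+\rho)\le\rho D$. Therefore
$$\varphi\le\rho(D+W)=\rho Z\le\rho\beta\le\frac\beta2(1+\rho^2).$$
Both $D\ge0$ and $Z\le\beta$ from (6) are used here.

**Step 4: conclusion.** By (20) with $a-\varphi=\rho(a-W)$, the two sides of (20) agree: $(a+D)(2\varphi-\varphi^2/a)=a(W+Z)-W^2$. So the last expression in (19) equals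
$$\tau kP\Big(W+Z-\frac{W^2}a\Big)=\tau kP(W+Z)-\tau^2kW^2b,$$
using $P/a=\tau b$. This is (17). Hence (11) holds and $\Theta'(t_0)\le0$ for every $t_0\in(0,T/2]$. The Proposition, Theorem 1 and Theorem 2(i) are proved. $\blacksquare$

## 14. Equality forces every superlevel set to be a ball

We prove Theorem 2(ii). Let $f=1$ and $Q_\Omega^\beta(T)=Q_{\Omega^*}^\beta(T)$ with $T>0$.

**Step 1: equality at almost every level.** The aim is to return to (15). We have $S(0+)=\int_Bv(T)\,dx=Q_{\Omega^*}^\beta(T)=Q_\Omega^\beta(T)=S(T/2)$, so by the Proposition $S$ is constant on $(0,T/2]$. Fix any $t_0\in(0,T/2]$. By (10), $0\le\Theta'(t_0)\le0$. So equality holds in (11), hence in (17) for a.e. $\tau\in(0,M)$.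

**Step 2: superlevel sets are balls.** If $b(\tau)=0$, equality in Section 13, Step 1, forces $E=P$, as $\beta\tau k>0$; and $L=0$. If $b(\tau)>0$, equality in (19) forces $L+E=P$, provided $\tau\psi'\varphi>0$. This holds because $\varphi\ge\rho W>0$: we have $\mu(\tau)>0$, and $W>0$ for $r>0$ by Lemma 1. In both cases (15) gives $\operatorname{Per}(U_\tau)=P(\mu(\tau))$. By the equality case of the isoperimetric inequality, $U_\tau$ is a ball up to a null set for a.e. $\tau\in(0,M)$.

**Step 3: $\Omega$ is a ball.** We let $\tau\downarrow0$. Choose such $\tau_n\downarrow0$ and open balls $B_n=B(x_n,r_n)$ equal to $U_{\tau_n}$ up to null sets. Since $U_{\tau_n}\subset U_{\tau_{n+1}}$, the open set $B_n\setminus\overline{B_{n+1}}$ is null, hence empty, and $B_n\subset\operatorname{int}\overline{B_{n+1}}=B_{n+1}$. So $|x_n-x_m|\le r_m-r_n$ for $n\le m$. The radii increase and are bounded, so $r_n\to r$ and $x_n\to x$, with $|x_n-x|\le r-r_n$.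

Then $\bigcup_nB_n=B(x,r)=:B'$. Indeed, a point $p\in B_n$ has $|p-x|<r_n+(r-r_n)=r$. Conversely, if $|p-x|<r$, then $|p-x_n|\to|p-x|<r=\lim r_n$, so $p\in B_n$ for large $n$.

As $u>0$ a.e., $\Omega=B'$ up to a null set. The open set $\Omega\setminus\overline{B'}$ is null, hence empty, so $\Omega\subset\operatorname{int}\overline{B'}=B'$. The open set $B'\setminus\overline\Omega$ is null, hence empty, so $B'\subset\operatorname{int}\overline\Omega=\Omega$, where the last equality holds because $\Omega$ is Lipschitz. So $\Omega=B'$. $\blacksquare$
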